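# Finite bases of identities for triangular matrices with diagonal entries 0 and 1

## 1. Two words of length six, in $2\times 2$ and in $3\times3$ matrices

Take two upper triangular real matrices
$$x=\begin{pmatrix}p&a\\0&q\end{pmatrix},\qquad y=\begin{pmatrix}r&b\\0&s\end{pmatrix},\qquad p,q,r,s\in\{0,1\},\quad a,b\in\mathbb R ,$$
and compare the products $xyxyxy$ and $xyyxxy$. Both have diagonal $(pr,qs)$, because $0$ and $1$ are idempotent. The $(1,2)$ entry of a product $g_1\cdots g_6$ of upper triangular $2\times2$ matrices is a sum over positions $i$: take the $(1,2)$ entry of $g_i$, multiply by the $(1,1)$ entries of all earlier factors and by the $(2,2)$ entries of all later ones. The six contributions, from left to right, are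
$$xyxyxy:\quad aqs,\quad pbqs,\quad praqs,\quad prbqs,\quad pras,\quad prb,$$
$$xyyxxy:\quad aqs,\quad pbqs,\quad prbqs,\quad praqs,\quad pras,\quad prb.$$
The third and fourth contributions have changed places and nothing else has happened. So $xyxyxy=xyyxxy$ for all such $2\times2$ matrices: the two letters in the middle may be swapped.

In size $3$, put $x=1+E_{12}$ and $y=1+E_{23}$, where $E_{ij}$ are the matrix units. The $(1,3)$ entry of a product of copies of $x$ and $y$ counts the pairs consisting of an $x$ and a later $y$. For $xyxyxy$ the count is $3+2+1=6$; for $xyyxxy$ it is $3+1+1=5$. The swap that was legal in size $2$ is illegal in size $3$.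

So there are laws such as $xyxyxy\approx xyyxxy$, and they depend on the size. Can all laws of $n\times n$ upper triangular matrices with $0/1$ diagonal be derived from a finite list of them?

## 2. Identities, bases, and the statement

Throughout, $K$ is a commutative ring with $1$ of characteristic $0$, so $\mathbb Z\subseteq K$; the case of interest is $K=\mathbb R$. For $n\ge1$ let $UT_n(K)$ be the semigroup, under multiplication, of all upper triangular $n\times n$ matrices over $K$ whose diagonal entries are $0$s and/or $1$s. It contains the identity matrix, so it is a monoid.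

**Definition (identity).** A *word* is a nonempty finite sequence of letters (empty words will always be announced). An *identity* $u\approx v$ is a pair of words. It *holds* in a semigroup $S$ if $u$ and $v$ take the same value for every assignment of elements of $S$ to the letters. The *content* $c(w)$ is the set of letters of $w$. A *factor* of $w$ is a contiguous subword; a *scattered subword* is obtained by deleting letters. A word is *linear* if each of its letters occurs once in it.

For instance, $xyxyxy\approx xyyxxy$ holds in $UT_2(\mathbb R)$ and fails in $UT_3(\mathbb R)$.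

Since $UT_n(K)$ is a monoid, its identities survive substitutions that erase letters, as long as both resulting words are nonempty: give the erased letters the value $1$. More generally one may substitute possibly empty words for letters.

**Definition (basis).** Let $\Sigma$ be a set of identities that hold in $S$. It is an *identity basis* of $S$ if every identity of $S$ follows from $\Sigma$. By the completeness theorem of equational logic this means: whenever $u\approx v$ holds in $S$, there is a chain $u=p_0,p_1,\dots,p_l=v$ in which
$$p_i=f\,\varphi(s)\,g,\qquad p_{i+1}=f\,\varphi(s')\,g ,$$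
where $s\approx s'$ or $s'\approx s$ is in $\Sigma$, $\varphi$ substitutes nonempty words for letters, and $f,g$ are possibly empty words. $S$ is *finitely based* if it has a finite basis. A basis is *in at most $M$ letters* if each of its identities involves at most $M$ letters. A finite basis is in at most $M$ letters for some $M$, so a semigroup without a basis in boundedly many letters is nonfinitely based.

**Definition (involution semigroup).** An involution semigroup is a semigroup with a unary operation ${}^D$ satisfying $(xy)^D\approx y^Dx^D$ and $(x^D)^D\approx x$.

On $UT_n(K)$ we use the *skew transposition*, the reflection in the secondary diagonal: $(\alpha^D)_{ij}=\alpha_{n+1-j,\,n+1-i}$. If $i>j$ then $n+1-j>n+1-i$, so $\alpha^D$ is again upper triangular, and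
$$(\alpha\beta)^D_{ij}=\sum_k\alpha_{n+1-j,k}\,\beta_{k,n+1-i}=(\beta^D\alpha^D)_{ij}$$
since $K$ is commutative. For $n=2$,
$$\begin{pmatrix}p&b\\0&q\end{pmatrix}^D=\begin{pmatrix}q&b\\0&p\end{pmatrix}.$$
For $n=1$ the operation is trivial.

Using the two axioms, every term becomes a nonempty word over *symbols* $z,z^D$, where $z$ is a letter; for example $(xy^D)^D=yx^D$. We always take terms in this form. "In at most $M$ letters" counts letters, not symbols. Substitutions $\varphi$ commute with ${}^D$, so $\varphi(z)$ is a nonempty word over symbols and $\varphi(z^D)=\varphi(z)^D$.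

Derivations look as before, except that identities from
$$\Sigma\cup\Sigma^D,\qquad \Sigma^D=\{s^D\approx s'^D: s\approx s'\in\Sigma\},$$
may be used. Indeed, call two words over symbols equivalent if such a chain connects them. This equivalence is compatible with multiplication, with ${}^D$ (applying ${}^D$ to a step that uses $s\approx s'$ gives a step that uses $s^D\approx s'^D$), and with substitutions. So the quotient is an involution semigroup satisfying $\Sigma$, and any consequence of $\Sigma$ holds in it, which means that its two sides are connected by a chain.

**Theorem 1.** Let $K$ be a commutative ring with $1$ of characteristic $0$.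

(A) The semigroups $UT_1(K)$, $UT_2(K)$ and the involution semigroup $UT_1(K)$ are finitely based.

(B) For every $n\ge3$, neither the semigroup nor the involution semigroup $UT_n(K)$ has an identity basis involving a bounded number of letters; in particular both are nonfinitely based.

(C) The involution semigroup $UT_2(K)$ has no identity basis involving a bounded number of letters; in particular it is nonfinitely based.

That $UT_3(\mathbb R)$ is nonfinitely based, both as a semigroup and as an involution semigroup, is known, and the problem (from the source with doi:10.1007/978-81-322-2488-4) asks about $n\ne3$. Theorem 1 answers it: for $n\neq 3$, **the semigroup $UT_n(\mathbb R)$ is finitely based exactly for $n\in\{1,2\}$, and the involution semigroup $\langle UT_n(\mathbb R),\cdot,{}^D\rangle$ is finitely based exactly for $n=1$.** Part (B) includes $n=3$, so these equivalences hold for all $n\ge1$.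

## 3. Matrix entries count factorizations

For a word $w$, letters $y_1,\dots,y_k$ and sets of letters $C_0,\dots,C_k$, let
$$N_w(C_0,y_1,C_1,\dots,y_k,C_k)$$
be the number of factorizations $w=w_0y_1w_1\cdots y_kw_k$ (the $w_i$ possibly empty) with $c(w_i)=C_i$ for all $i$. For $k=0$ this is $1$ if $c(w)=C_0$ and $0$ otherwise. For $k=1$ it counts positions carrying $y_1$ with content $C_0$ before and $C_1$ after.

*Example.* For $k=1$, list the triples (letter, content before, content after) of the positions of $xyxyxy$, with $F=\{x,y\}$:
$$(x,\varnothing,F),\ (y,\{x\},F),\ (x,F,F),\ (y,F,F),\ (x,F,\{y\}),\ (y,F,\varnothing).$$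
For $xyyxxy$ we get the same list with the third and fourth items exchanged. The next lemma says that this is exactly why the identity holds in $UT_2$.

**Lemma 1.** $u\approx v$ holds in the semigroup $UT_n(K)$ if and only if $N_u=N_v$ for all arguments with $0\le k\le n-1$. In particular the identities of $UT_n(K)$ do not depend on $K$.

*Proof.* Let the letter $x$ have diagonal entries $d_i(x)\in\{0,1\}$ and entries $a_{ij}(x)$ for $i<j$, and put $d_i(w)=\prod d_i(x)$ over all letter occurrences in $w$ (with value $1$ for the empty word). Expanding the product, we choose the positions at which the row index strictly increases. So the $(i,j)$ entry of the value of $w$ is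
$$\sum_{i=i_0<\dots<i_k=j}\ \ \sum_{w=w_0y_1w_1\cdots y_kw_k}\ \ \prod_{s=0}^k d_{i_s}(w_s)\ \prod_{s=1}^k a_{i_{s-1}i_s}(y_s). \tag{1}$$

*Suppose the identity holds.* Fix the diagonals. Then (1) is an integer polynomial in the $a_{ij}(x)$, which may take arbitrary values in $\mathbb Z\subseteq K$. An integer polynomial that vanishes at all integer points is $0$, so the polynomials of $u$ and $v$ agree coefficientwise. For $k\le n-1$ look at the coefficient of $a_{12}(y_1)a_{23}(y_2)\cdots a_{k,k+1}(y_k)$ in the entry $(1,k+1)$. Only the chain $1<2<\dots<k+1$ contributes, and the coefficient is the number of factorizations with $c(w_s)\subseteq S_s$ for all $s$, where $S_s=\{x:d_{s+1}(x)=1\}$. The sets $S_0,\dots,S_k$ are arbitrary. So the "$\subseteq$"-counts of $u$ and $v$ agree. The exact counts are recovered by Möbius inversion (inclusion–exclusion) over subsets: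
$$N(C_0,y_1,\dots,y_k,C_k)=\sum_{S_0\subseteq C_0,\dots,S_k\subseteq C_k}(-1)^{\sum_s|C_s\setminus S_s|}\cdot\#\{\text{factorizations with } c(w_s)\subseteq S_s\text{ for all }s\}.$$
So $N_u=N_v$.

*Conversely*, in (1) group the factorizations by $(y_1,\dots,y_k)$. For each chain, the coefficient of $\prod a_{i_{s-1}i_s}(y_s)$ is the "$\subseteq$"-count for the sets $\{x:d_{i_s}(x)=1\}$, a sum of values of $N_w$ with $k\le n-1$. So the $N$ determine all entries. The condition $N_u=N_v$ does not mention $K$. $\square$

Most of the time we need only three consequences. Suppose $s\approx s'$ holds in $UT_n(K)$.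

* (F0) $c(s)=c(s')$ (take $k=0$). For every word $f$ of length $\le n-1$, the number of occurrences of $f$ as a scattered subword is the same in $s$ and $s'$ (sum $N$ over all $C_0,\dots,C_k$). In particular, for $n\ge2$ each letter occurs equally often in $s$ and $s'$.
* (F1) ($n\ge2$) If $s'$ has a prefix $wz$, with $z$ a letter and $w$ possibly empty, then $s$ has a prefix $\tilde wz$ with $c(\tilde w)=c(w)$. If $s'$ has a suffix $zw$, then $s$ has a suffix $z\tilde w$ with $c(\tilde w)=c(w)$. (Take $k=1$.) In particular the first letters coincide, and so do the last letters.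
* (F2) ($n\ge3$) If $ywz$ is a factor of $s'$, with $y,z$ letters and $w$ possibly empty, then $s$ has a factor $y\tilde wz$ with $c(\tilde w)=c(w)$. (Take $k=2$.) In particular, factors of length $2$ of $s'$ are factors of $s$.

## 4. Finite bases for $UT_1$ and for the semigroup $UT_2$

This section proves part (A) of Theorem 1.

**The case $n=1$.** $UT_1(K)=\{0,1\}$, and ${}^D$ is trivial. An identity holds if and only if the contents agree: if a letter $z$ occurs on one side only, put $z=0$ and all other letters $1$. From $xy\approx yx$ and $x^2\approx x$ every word can be brought to the product of its distinct letters in a fixed order. So $\{xy\approx yx,\ x^2\approx x\}$ is a basis; in the involution case add $x^D\approx x$.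

**The case $n=2$, semigroup.** Consider
$$x t_1 y t_2\, xy\, t_3 x t_4 y\approx x t_1 y t_2\, yx\, t_3 x t_4 y,\qquad x t_1 y t_2\, xy\, t_3 y t_4 x\approx x t_1 y t_2\, yx\, t_3 y t_4 x \tag{2}$$
and all identities obtained from these by deleting some of the $t_i$. This gives $2\cdot2^4=32$ identities. They generalize the swap of Section 1, which is the first one with all $t_i$ deleted.

**Step 1: the identities (2) hold.** Before the middle pair both $x$ and $y$ have occurred, and after it both will occur again. So swapping the middle letters changes, for no occurrence of a letter, the content before it or after it. By Lemma 1 the identities hold in $UT_2(K)$.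

**Step 2: what the labels determine.** Let $u\approx v$ hold in $UT_2(K)$. The aim is to see how far $u$ is pinned down by its numbers $N$. To each position $i$ of a word attach the label $(y_i,A_i,B_i)$: its letter, the content before it, the content after it. By Lemma 1 with $k=1$, $u$ and $v$ have the same multiset of labels. Position $i$ is the first occurrence of its letter if and only if $y_i\notin A_i$, and the last if and only if $y_i\notin B_i$.

For $i<j$ we have $A_i\subseteq A_j$ and $B_i\supseteq B_j$. Call the set of positions with a given pair $(A,B)$ a *class*. By monotonicity, a position between two positions of a class belongs to the class, so classes are contiguous. Two different pairs that occur satisfy $A\subsetneq A'$ or $B\supsetneq B'$, possibly after exchanging them, and this decides which class comes first. So the order of the classes is determined by the pairs.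

Now look inside a class. If $i$ is a last occurrence and $i'<i$ is in the same class, then $y_i\in B_{i'}$ but $y_i\notin B_i$, a contradiction; so a last occurrence must come first in its class. If $j$ is a first occurrence and $j'>j$ is in the same class, then $y_j\in A_{j'}$ but $y_j\notin A_j$, a contradiction; so a first occurrence must come last in its class. Hence every class has the form
$$(\text{at most one last occurrence})\ (\text{a run of occurrences neither first nor last})\ (\text{at most one first occurrence}),$$
or is a single position that is both a first and a last occurrence. All of this, except the order of letters inside the runs, can be read off the multiset of labels. Therefore $v$ arises from $u$ by permuting letters inside runs.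

**Step 3: permuting runs with (2).** It is enough to swap two adjacent letters of a run, since such swaps generate all permutations and, by Step 1, do not disturb the labels. Let $xy$ with $x\ne y$ be a factor inside a run. The $x$ is not a first occurrence, so $x$ occurs before this factor; the $y$ is not a first occurrence and its left neighbor is $x$, so $y$ occurs before the factor too. In the same way both occur after the factor. Choose one earlier $x$, one earlier $y$, one later $x$ and one later $y$. If the earlier ones come in the order $x,y$, one of the identities (2), read from left to right, replaces $xy$ by $yx$; the $t_i$ stand for the words in between and are deleted where these words are empty. If they come in the order $y,x$, exchange the names $x$ and $y$ and read the identity from right to left. So $u\approx v$ follows from (2), and (A) is proved. $\square$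

## 5. For $n\ge3$ no adjacent swap is an identity

The natural plan for $n\ge3$ is to repeat Section 4: find the adjacent swaps that are legal and show that they connect any two equal words. It fails at the first move. If $x\ne y$ are letters and $a,b$ are possibly empty words, then $axyb$ and $ayxb$ differ by exactly $1$ in the number of occurrences of $xy$ as a scattered subword, because only the pair that was swapped changes its order. By (F0) with $|f|=2\le n-1$, the identity $axyb\approx ayxb$ fails in $UT_n(K)$. This is the $6$ versus $5$ of Section 1.

So for $n\ge3$ identities rearrange letters only in a coordinated way, and we use this against finite bases. It is enough to do the following for every $M$: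

> find words $u\neq v$ such that $u\approx v$ holds in $UT_n(K)$, while every identity $s\approx s'$ of $UT_n(K)$ in at most $M$ letters leaves $u$ unchanged: whenever $\varphi(s)$ is a factor of $u$, $\varphi(s')=\varphi(s)$.

Then a derivation of $u\approx v$ from identities in at most $M$ letters could never leave $u$.

**A source of coordinated rearrangements.** Define
$$q_1=b_1,\quad q_1'=b_2,\qquad q_{i+1}=q_it_iq_i',\quad q_{i+1}'=q_i't_iq_i .$$
Thus $q_2=b_1t_1b_2$, $q_2'=b_2t_1b_1$, and $q_3=b_1t_1b_2\,t_2\,b_2t_1b_1$. Suppose for a moment that all letters have upper unitriangular values and that $b_1$ and $b_2$ agree on the first superdiagonal. Then $b_1-b_2$ vanishes below the second superdiagonal, and each passage from $i$ to $i+1$ pushes the difference $q_i-q_i'$ one superdiagonal further up; the computation is in Section 7. After $n-1$ stages the difference is $0$. The superdiagonals agree automatically if we substitute for $b_1$ and $b_2$ two different orderings of the same set of letters, since the superdiagonal of a product of unitriangular matrices is the sum of the superdiagonals.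

**Where this breaks.** Our matrices may have zeros on the diagonal. Take $n=3$ and substitute for $b_1,b_2$ two orderings of the same letters that begin with $y_0y_4$ and $y_0y_5$, and for $t_1$ any word. The word obtained from $q_2$ begins with $y_0y_4$. If the identity held, (F1) would force the other word to have a prefix $\tilde w y_4$ with $c(\tilde w)=\{y_0\}$; but its second letter is $y_5$. So the identity fails, already in $UT_2(K)$.

**The repair.** Put a long word $\Delta$ between all letters of $q_{n-1}$ and at both ends, such that $\Delta$ runs through all letters at least $n$ times. Let $I$ be the set of diagonal places where *all* letters have entry $1$. The value of $\Delta$ turns out to have rank $|I|$, so it factors as $\alpha\beta$ through a space of dimension $|I|$, and seen through $\alpha$ and $\beta$ every letter of $q_{n-1}$ becomes unitriangular. The orderings must also be chosen so that an identity in few letters cannot act on the resulting word.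

## 6. The words $u_m$ and $v_m$

Fix $n\ge3$ and put $k=n-1\ge2$.

**Top-level words.** Write $q_k=c_1\cdots c_N$ and $q_k'=c_1'\cdots c_N'$, where $N=2^k-1$ and $c_i,c_i'\in\Gamma:=\{b_1,b_2,t_1,\dots,t_{k-1}\}$. Let $L=2n+1$, let $d_1,\dots,d_L$ be new letters, $\Delta=d_1d_2\cdots d_L$, and
$$Q=\Delta c_1\Delta c_2\Delta\cdots \Delta c_N\Delta,\qquad Q'=\Delta c_1'\Delta c_2'\Delta\cdots \Delta c_N'\Delta .$$
Each letter occurs at most $N+1=2^{n-1}$ times in $Q$.

**Blocks.** Let $m>2n$ be prime and let $X=\{x_0,\dots,x_{m-1}\}$, $Y=\{y_0,\dots,y_{m-1}\}$ be disjoint sets of letters. For $1\le i\le m-1$, with indices mod $m$, let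
$$X_i=x_0x_ix_{2i}\cdots x_{(m-1)i},\qquad Y_i=y_0y_iy_{2i}\cdots y_{(m-1)i}.$$
Since $m$ is prime, $X_i$ and $Y_i$ are orderings of $X$ and $Y$. For example, for $m=7$, $X_3=x_0x_3x_6x_2x_5x_1x_4$.

**Substitution.** Let $\theta$ be given by
$$d_{2i-1}\mapsto X_i\ (1\le i\le n+1),\qquad d_{2i}\mapsto Y_i\ (1\le i\le n),$$
$$b_1\mapsto Y_{n+1},\qquad b_2\mapsto Y_{n+2},\qquad t_j\mapsto Y_{n+2+j}\ (1\le j\le n-2).$$
The largest index used is $2n\le m-1$. Put $u_m=\theta(Q)$ and $v_m=\theta(Q')$.

*Example.* For $n=3$ we have $\theta(\Delta)=X_1Y_1X_2Y_2X_3Y_3X_4$ and
$$u_m=\theta(\Delta)\,Y_4\,\theta(\Delta)\,Y_6\,\theta(\Delta)\,Y_5\,\theta(\Delta),\qquad v_m=\theta(\Delta)\,Y_5\,\theta(\Delta)\,Y_6\,\theta(\Delta)\,Y_4\,\theta(\Delta).$$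

These facts will be used repeatedly.

* (P1) $u_m\ne v_m$, because $c_1$ and $c_1'$ are $b_1$ and $b_2$ in this order ($q_k$ begins with $b_1$, $q_k'$ with $b_2$) and $Y_{n+1}\ne Y_{n+2}$.
* (P2) Different letters of $Q$ have different blocks. Each block is a linear word of length $m$. Consecutive blocks in $u_m$ are over disjoint alphabets: $\theta(\Delta)$ alternates between $X$- and $Y$-blocks, begins and ends with an $X$-block, and each $\theta(c)$, $c\in\Gamma$, is a $Y$-block.
* (P3) A 2-letter factor inside a block has the form $x_jx_{j+i}$ or $y_jy_{j+i}$. The alphabet and the difference $i$ determine the block, and $j$ determines the place in it. A 2-letter factor across a block border has one letter in $X$ and one in $Y$. So a 2-letter factor that occurs inside $\theta(a)$ occurs in $u_m$ only inside the occurrences of the block $\theta(a)$, always at the same place of the block.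

## 7. The identity $u_m\approx v_m$ holds

**Proposition 2.** $u_m\approx v_m$ holds in $UT_n(K)$.

*Proof.* By Lemma 1 we may take $K=\mathbb Q$. Fix values of the letters in $X\cup Y$ and denote values by hats. Let
$$I=\{p:\text{all letters of }X\cup Y\text{ have }(p,p)\text{ entry }1\},\qquad\rho=|I|.$$

**Step 1: a rank bound, which shows that $\theta(\Delta)$ collapses everything outside $I$.** *Claim: a product of $n$ upper triangular $n\times n$ matrices whose diagonals vanish outside $I$ has rank at most $|I|$.* (Fewer factors do not suffice: for $n=2$, $I=\varnothing$, the matrix $E_{12}$ has rank $1$, but a product of two strictly upper triangular matrices is $0$.) We use induction on $n$; the case $n=1$ is clear. Write the factors as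
$$h_i=\begin{pmatrix}e_i&a_i\\0&h_i'\end{pmatrix}$$
with $h_i'$ of size $n-1$. If $1\notin I$, all $e_i=0$ and
$$h_1\cdots h_n=\begin{pmatrix}0&a_1h_2'\cdots h_n'\\0&h_1'h_2'\cdots h_n'\end{pmatrix},\qquad \begin{pmatrix}a_1h_2'\cdots h_n'\\h_1'h_2'\cdots h_n'\end{pmatrix}=\begin{pmatrix}a_1\\h_1'\end{pmatrix}h_2'\cdots h_n' .$$
So the rank is at most that of $h_2'\cdots h_n'$, a product of $n-1$ matrices of size $n-1$, which is $\le|I|$ by induction. If $1\in I$, deleting the first row costs at most $1$ in rank and leaves $(0\mid h_1'\cdots h_n')$, so the rank is at most
$$1+\operatorname{rank}(h_1'\cdots h_n')\le1+\operatorname{rank}(h_1'\cdots h_{n-1}')\le1+(|I|-1).$$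
This proves the claim.

Now $\theta(\Delta)=(X_1Y_1)(X_2Y_2)\cdots(X_nY_n)X_{n+1}$. Each $X_iY_i$ contains every letter of $X\cup Y$, so $\hat X_i\hat Y_i$ has diagonal entries $1$ on $I$ and $0$ elsewhere. Let $\hat\Delta$ be the value of $\theta(\Delta)$. By the claim, $\operatorname{rank}\hat\Delta\le\rho$. If $\rho=0$, then $\hat\Delta=0$ and both $\hat u_m$ and $\hat v_m$ are $0$. From now on $\rho>0$.

**Step 2: factor $\hat\Delta$ through dimension $\rho$.** The submatrix $\hat\Delta[I,I]$ is upper triangular with diagonal entries $1$, hence invertible, so $\operatorname{rank}\hat\Delta=\rho$. The rows with indices in $I$ are independent, so they span the row space and $\hat\Delta=C\,\hat\Delta[I,\cdot]$ for some matrix $C$. Restricting to the columns in $I$ gives $C=\hat\Delta[\cdot,I]\,\hat\Delta[I,I]^{-1}$. So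
$$\hat\Delta=\alpha\beta,\qquad\alpha=\hat\Delta[\cdot,I]\,\hat\Delta[I,I]^{-1},\quad\beta=\hat\Delta[I,\cdot].$$
For $p\in I$: $\beta_{pq}=0$ for $q<p$ and $\beta_{pp}=1$. Also $\alpha_{qp}=\sum_{r\in I}\hat\Delta_{qr}(\hat\Delta[I,I]^{-1})_{rp}$ has nonzero terms only for $q\le r\le p$; so $\alpha_{qp}=0$ for $q>p$, and $\alpha_{pp}=1$.

**Step 3: pass to unitriangular matrices.** For $c\in\Gamma$ let $\hat c$ be the value of $\theta(c)$; it is upper triangular with $\hat c_{pp}=1$ for $p\in I$. Put $h_c=\beta\hat c\alpha$, an $I\times I$ matrix. Then
$$(h_c)_{pp'}=\sum_{p\le q\le q'\le p'}\beta_{pq}\hat c_{qq'}\alpha_{q'p'}, \tag{3}$$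
so $h_c$ is upper unitriangular. Let $\mathcal N_i$ be the set of $I\times I$ matrices $g$ with $g_{pp'}=0$ unless $p'-p\ge i$. Then $\mathcal N_i\mathcal N_j\subseteq\mathcal N_{i+j}$, and $\mathcal N_n=0$ because $p'-p\le n-1$ always.

**Step 4: $h_{b_1}-h_{b_2}\in\mathcal N_2$.** Here we use that $Y_{n+1}$ and $Y_{n+2}$ are orderings of the same letters. Entries with $p'<p$ are $0$, and diagonal entries are $1$, in both matrices. It remains to treat $p,p+1\in I$. Let $B=\hat b_1$ or $\hat b_2$. In (3) the pairs $(q,q')$ are $(p,p)$, $(p,p+1)$, $(p+1,p+1)$, so
$$(\beta B\alpha)_{p,p+1}=\alpha_{p,p+1}+B_{p,p+1}+\beta_{p,p+1},\qquad B_{p,p+1}=\sum_{y\in Y}\hat y_{p,p+1},$$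
the last equation because all letters have diagonal entry $1$ at $p$ and at $p+1$. This does not depend on the order of the letters.

**Step 5: $q_i(h)-q_i'(h)\in\mathcal N_{i+1}$ for $1\le i\le k$, where each letter $c$ is replaced by $h_c$.** The case $i=1$ is Step 4. Let $g'=q_i'(h)$ and $q_i(h)=g'+\nu$ with $\nu\in\mathcal N_{i+1}$, and let $t=h_{t_i}$. Then
$$q_{i+1}(h)-q_{i+1}'(h)=(g'+\nu)tg'-g't(g'+\nu)=\nu tg'-g't\nu=\nu(tg'-1)-(g't-1)\nu .$$
Since $t$ and $g'$ are unitriangular, $tg'-1$ and $g't-1$ lie in $\mathcal N_1$; so the difference lies in $\mathcal N_{i+2}$. For $i=k=n-1$ we obtain $q_k(h)-q_k'(h)\in\mathcal N_n=0$.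

**Step 6: return to $u_m$ and $v_m$.** Replacing each $\hat\Delta$ by $\alpha\beta$,
$$\hat u_m=\hat\Delta\hat c_1\hat\Delta\cdots\hat c_N\hat\Delta=\alpha\,h_{c_1}\cdots h_{c_N}\,\beta=\alpha\,q_k(h)\,\beta=\alpha\,q_k'(h)\,\beta=\hat v_m .\qquad\square$$

## 8. The word $Q$ is an isoterm

**Definition (isoterm).** A word $w$ is an *isoterm* for $S$ if $w\approx w'$ holds in $S$ only when $w'=w$.

For example, $xyxyxy$ is not an isoterm for $UT_2(K)$, by Section 1. The word $xyx$ is an isoterm for $UT_3(K)$: by (F0) the other side has two $x$'s and one $y$, and by (F1) it begins and ends with $x$. A nonempty factor $f$ of an isoterm $w=afb$ is an isoterm: if $f\approx g$ holds, then $afb\approx agb$ holds, so $agb=afb$ and $g=f$.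

**Lemma 3.** Let $Z_1=x_1$ and $Z_r=Z_{r-1}x_rZ_{r-1}$. Every $Z_r$ is an isoterm for $UT_n(K)$, $n\ge3$.

*Proof.* Induction on $r$; for $r=1$ use (F0). Let $r\ge2$ and let $Z_r\approx w$ hold. The letter $x_1$ occupies exactly the odd positions of $Z_r$, whose length $2^r-1$ is odd, and deleting it leaves the word $Z_{r-1}(x_2,\dots,x_r)$, that is, $Z_{r-1}$ in the letters $x_2,\dots,x_r$. Deleting $x_1$ on both sides of the identity (both results are nonempty) and using the induction hypothesis, we see that $w$ without $x_1$ is also $Z_{r-1}(x_2,\dots,x_r)$. By (F2) each 2-letter factor of $w$ is a factor of $Z_r$, hence contains $x_1$ exactly once. By (F1) $w$ begins and ends with $x_1$. So $x_1$ occupies exactly the odd positions of $w$, and $w=Z_r$. $\square$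

**Lemma 4.** $Q$, hence each nonempty factor of $Q$, is an isoterm for $UT_n(K)$.

*Proof.* **Step 1: $q_k$ is an isoterm.** Let $q_k\approx W$ hold. We first recover the positions of the $t_j$, then decide between $b_1$ and $b_2$ everywhere else. Substituting $x$ for $b_1$ and $b_2$ turns $q_k$ into $Z_k(x,t_1,\dots,t_{k-1})$; by Lemma 3, $W$ becomes the same word. So $W$ arises from this $Z_k$ by replacing each $x$ by $b_1$ or $b_2$.

Let $\pi$ be the position of some $x$ in $Z_k=Z_{k-1}t_{k-1}Z_{k-1}$. Let $\tau_{k-1}$ be the position of $t_{k-1}$. The position $\pi$ lies in one of the two copies of $Z_{k-1}=Z_{k-2}t_{k-2}Z_{k-2}$; let $\tau_{k-2}$ be the position of $t_{k-2}$ in that copy, and so on down to $\tau_1$. Read the letters at $\tau_{k-1},\dots,\tau_1,\pi$ in increasing order of positions. This gives a word $f$ of length $k$. In $Z_k$ it occurs as a scattered subword only at these positions: $t_{k-1}$ occurs once in $Z_k$; all other letters of $f$ are on the same side of $t_{k-1}$ in $f$, hence must be matched inside the corresponding copy of $Z_{k-1}$; there $t_{k-2}$ occurs once, and we continue, ending in a copy of $Z_1=x$.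

Let $f_1$ be $f$ with $x$ replaced by $b_1$. An occurrence of $f_1$ in $W$ becomes an occurrence of $f$ in $Z_k$ when $b_1,b_2$ are replaced by $x$, so it uses exactly the positions above. Thus $f_1$ occurs once in $W$ if $W$ has $b_1$ at $\pi$, and does not occur otherwise; the same is true of $q_k$. Since $|f_1|=k=n-1$, (F0) shows that $W$ and $q_k$ agree at $\pi$. As $\pi$ was arbitrary, $W=q_k$.

**Step 2: $Q$ is an isoterm.** Let $Q\approx W$ hold. Let $W^-$ be $W$ with all $d_i$ deleted; it is nonempty as $c(W)=c(Q)$. Then $q_k\approx W^-$ holds, so $W^-=q_k$ by Step 1. By (F1), $W$ begins with $d_1$ and ends with $d_L$. By (F2), its 2-letter factors are among $d_id_{i+1}$, $d_Lc$, $cd_1$ with $c\in\Gamma$. So, reading $W$ from the left, $d_1$ is followed by $d_2$, and so on up to $d_L$; after $d_L$ the word ends or continues with some $c\in\Gamma$ and then $d_1$. Hence $W=\Delta e_1\Delta e_2\Delta\cdots\Delta e_r\Delta$ with $e_i\in\Gamma$, and $e_1\cdots e_r=W^-=q_k$. So $W=Q$. $\square$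

## 9. Identities in few letters fix $u_m$

The isoterm $Q$ does not make $u_m$ an isoterm: $u_m\approx v_m$ holds. But an identity in few letters, applied inside $u_m$, cannot cut a block at all of its places. We put a mark at a place where a block is never cut. The marks spell a factor of $Q$, which is an isoterm, so the identity must preserve the sequence of marks; the text between consecutive marks can then be recovered as well.

**Proposition 5.** Let $n\ge3$, $M\ge1$ and let $m>2n$ be prime with $m-1>2^{n-1}(M+1)$. Let $s\approx s'$ be an identity of $UT_n(K)$ in at most $M$ letters, and let $\varphi$ be a substitution (letters to nonempty words) such that $\varphi(s)$ is a factor of $u_m$. Then $\varphi(s')=\varphi(s)$.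

*Proof.* Write $u=u_m$, fix an occurrence of $\varphi(s)$ in $u$, and let $s=s_1\cdots s_\ell$ with letters $s_i$. *Gaps* of $u$ are the places between adjacent letters. *Cuts* are the gaps between $\varphi(s_i)$ and $\varphi(s_{i+1})$, $1\le i<\ell$.

**Step 1: choose marks that are not cuts.** Inside one block occurrence there are at most $M+1$ cuts. Indeed, every cut inside it except the leftmost one is the right end of some $\varphi(s_i)$ whose left end is the previous cut, so this $\varphi(s_i)$ lies inside the block. The letters of a block are distinct and $\varphi(s_i)$ is nonempty, so different such $i$ have different letters $s_i$; there are at most $M$ of them.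

A letter $a$ of $Q$ occurs at most $2^{n-1}$ times in $Q$, so at most $2^{n-1}(M+1)$ places of the block $\theta(a)$ are cut in some occurrence. The block has $m-1>2^{n-1}(M+1)$ inner gaps. So we can choose an inner gap $g_a$ of $\theta(a)$ that is not a cut in any occurrence of the block. Split $\theta(a)=\theta(a)^-\theta(a)^+$ at $g_a$, and let $\mu_a$ be the 2-letter factor of $\theta(a)$ around $g_a$. Call the gaps $g_a$, in all blocks of $u$, *marks* of type $a$. Then:

* no mark is a cut;
* the types of the marks of $u$, from left to right, spell $Q$;
* the word between two consecutive marks of types $a,a'$ is $\theta(a)^+\theta(a')^-$;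
* by (P3), $\mu_a$ occurs in $u$ exactly around the marks of type $a$.

**Step 2: the sequence of marks is preserved.** For a letter $z$ of $s$ let $\psi(z)$ be the possibly empty word that records, from left to right, the letters $a$ for all occurrences of the factors $\mu_a$ in $\varphi(z)$. It depends only on the word $\varphi(z)$, not on where $\varphi(z)$ lies in $u$. Since no mark is a cut, every mark inside $\varphi(s)$ has both of its neighboring letters in the same $\varphi(s_i)$. So $\psi(s)$ lists the types of the marks inside $\varphi(s)$, and it is empty or a factor of $Q$. By (F0), $c(s')=c(s)$. If $\psi(s)$ is empty, so is $\psi(s')$. Otherwise both are nonempty, $\psi(s)\approx\psi(s')$ holds in the monoid $UT_n(K)$, and Lemma 4 gives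
$$\psi(s')=\psi(s). \tag{4}$$
Call $z$ *marked* if $\psi(z)$ is nonempty, and *unmarked* otherwise.

**Step 3: stretches of unmarked letters are linear.** We need

(O) *Every factor of $s$ consisting of unmarked letters is linear.*

Its value, at its place in $u$, contains no mark in its interior: a mark is not a cut, and a mark inside some $\varphi(s_i)$ would make $s_i$ marked. So the value is a factor of some $\theta(a)^+\theta(a')^-$ with $aa'$ a factor of $Q$, or of $\theta(d_1)^-$ (before the first mark of $u$), or of $\theta(d_L)^+$ (after the last one). By (P2) these words have no repeated letters. A repeated letter in the factor of $s$ would produce one, so the factor is linear.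

**Step 4: the case without marked letters.** Then $s$ is linear by (O). By (F0) $s'$ is linear with the same content, and since $n-1\ge2$, (F0) for words $f$ of length $2$ shows that any two letters come in the same order. So $s'=s$.

From now on there are marked letters. Write
$$s=w_0z_1w_1\cdots z_hw_h,\qquad s'=w_0'z_1'w_1'\cdots z_{h'}'w_{h'}'$$
with $z_i,z_i'$ marked and $w_i,w_i'$ possibly empty products of unmarked letters; $h,h'\ge1$ since $c(s)=c(s')$. For marked $z$ write
$$\varphi(z)=\lambda(z)\,\kappa(z)\,\rho(z),$$
where $\lambda(z)$ is the part before the first mark and $\rho(z)$ the part after the last one. As $\varphi(z)$ is a factor of $u$, if $\psi(z)=a_1\cdots a_l$ then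
$$\kappa(z)=\theta(a_1)^+\theta(a_2)^-\cdot\theta(a_2)^+\theta(a_3)^-\cdots\theta(a_{l-1})^+\theta(a_l)^-. \tag{5}$$

**Step 5: the two ends of $s'$ agree with those of $s$.** We show
$$w_0'=w_0,\quad z_1'=z_1,\qquad z'_{h'}=z_h,\quad w'_{h'}=w_h. \tag{6}$$

*Left end.* Let $w_0'=v_1\cdots v_T$ and $v_{T+1}=z_1'$. For $0\le t\le T$, $v_1\cdots v_tv_{t+1}$ is a prefix of $s'$, so by (F1) $s$ has a prefix $\tilde w_tv_{t+1}$ with $c(\tilde w_t)=\{v_1,\dots,v_t\}$. The word $\tilde w_t$ consists of unmarked letters, so it is linear by (O). For $1\le t\le T$ the word $\tilde w_{t-1}v_t$ is also a prefix of $s$ consisting of unmarked letters, hence linear, with content $\{v_1,\dots,v_t\}$. Two linear prefixes of $s$ with the same content have the same length and so are equal: $\tilde w_t=\tilde w_{t-1}v_t$. Hence $\tilde w_T=v_1\cdots v_T=w_0'$, and $w_0'z_1'$ is a prefix of $s$. Its last letter is its only marked letter, so $w_0'=w_0$ and $z_1'=z_1$.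

*Right end.* Let $w'_{h'}=v_T\cdots v_1$ and $v_{T+1}=z'_{h'}$. By (F1), for $0\le t\le T$, $s$ has a suffix $v_{t+1}\tilde w_t$ with $c(\tilde w_t)=\{v_1,\dots,v_t\}$, and $\tilde w_t$ is linear by (O). For $1\le t\le T$ the word $v_t\tilde w_{t-1}$ is a suffix of $s$ consisting of unmarked letters, hence linear. It has the same content as the linear suffix $\tilde w_t$, so they are equal. Hence $\tilde w_T=v_T\cdots v_1=w'_{h'}$, and $z'_{h'}w'_{h'}$ is a suffix of $s$; so $z'_{h'}=z_h$ and $w'_{h'}=w_h$.

**Step 6: the stretches between consecutive marked letters of $s'$.** Let $1\le i<h'$, $y=z_i'$, $z=z_{i+1}'$. Let $a$ be the last letter of $\psi(y)$ and $a'$ the first letter of $\psi(z)$. We show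
$$\rho(y)\,\varphi(w_i')\,\lambda(z)=\theta(a)^+\theta(a')^-. \tag{7}$$
Since $w_i'$ is unmarked, $aa'$ is a factor of $\psi(s')=\psi(s)$, hence of $Q$. Let $w_i'=v_1\cdots v_T$.

We would like to say that both sides of (7) start after a mark of type $a$ and run to the next mark. For this the type $a$ must determine the type of the next mark. It does so unless $a=d_L$, which can be followed by different letters of $\Gamma$; but a letter of $\Gamma$ is always preceded by $d_L$. So there are two cases, worked in opposite directions.

*Case $a\ne d_L$, from left to right.* Every occurrence of $a$ in $Q$ is followed by a letter, and this letter is always $a'$: $d_i$ is followed by $d_{i+1}$ for $i<L$, and $c\in\Gamma$ by $d_1$. Put $v_{T+1}=z$. We show by induction on $t=0,\dots,T$: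

> $s$ has a factor $y\tilde w_tv_{t+1}$ with $\tilde w_t$ linear, $c(\tilde w_t)=\{v_1,\dots,v_t\}$ and $\varphi(\tilde w_t)=\varphi(v_1\cdots v_t)$.

Since $yv_1\cdots v_tv_{t+1}$ is a factor of $s'$, (F2) gives a factor $y\tilde w_tv_{t+1}$ of $s$ with the right content, and $\tilde w_t$ is linear by (O). For $t=0$, $\tilde w_0$ is empty and we are done. Let $t\ge1$. By induction $s$ has the factor $y\tilde w_{t-1}v_t$. The word $\tilde w_{t-1}v_t$ consists of unmarked letters, so it is linear by (O), and its content is $\{v_1,\dots,v_t\}$. The linear words $\tilde w_{t-1}v_t$ and $\tilde w_t$ have the same content, so their $\varphi$-values have the same length. Both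
$$\rho(y)\varphi(\tilde w_{t-1}v_t)\qquad\text{and}\qquad\rho(y)\varphi(\tilde w_t)$$
occur in $u$ immediately after a mark of type $a$ (the last mark in the respective $\varphi(y)$) and contain no mark inside; the next mark of $u$ exists and has type $a'$. So both are prefixes of $\theta(a)^+\theta(a')^-$, and having equal length they coincide. Cancelling $\rho(y)$, we get $\varphi(\tilde w_t)=\varphi(\tilde w_{t-1})\varphi(v_t)=\varphi(v_1\cdots v_t)$. This completes the induction.

For $t=T$: $y\tilde w_Tz$ is a factor of $s$ with $\tilde w_T$ unmarked. So $\rho(y)\varphi(\tilde w_T)\lambda(z)$ is the word between two consecutive marks of $u$ of types $a,a'$, which is $\theta(a)^+\theta(a')^-$. Since $\varphi(\tilde w_T)=\varphi(w_i')$, (7) follows.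

*Case $a=d_L$, from right to left.* Then $a'\in\Gamma$, and every occurrence of $a'$ in $Q$ is immediately preceded by $d_L=a$. Put $v_0=y$. We show by induction on $r=0,\dots,T$:

> $s$ has a factor $v_{T-r}\,\bar w_r\,z$ with $\bar w_r$ linear, $c(\bar w_r)=\{v_{T-r+1},\dots,v_T\}$ and $\varphi(\bar w_r)=\varphi(v_{T-r+1}\cdots v_T)$.

Since $v_{T-r}(v_{T-r+1}\cdots v_T)z$ is a factor of $s'$, (F2) gives a factor $v_{T-r}\bar w_rz$ of $s$ with the right content, and $\bar w_r$ is linear by (O). For $r=0$, $\bar w_0$ is empty and we are done. Let $r\ge1$. By induction $s$ has the factor $v_{T-r+1}\bar w_{r-1}z$. Here $T-r+1\ge1$, so $v_{T-r+1}\bar w_{r-1}$ consists of unmarked letters and is linear by (O). It has the same content as the linear word $\bar w_r$, so the $\varphi$-values of these two words have the same length. Both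
$$\varphi(v_{T-r+1}\bar w_{r-1})\lambda(z)\qquad\text{and}\qquad\varphi(\bar w_r)\lambda(z)$$
occur in $u$ immediately before a mark of type $a'$ (the first mark in the respective $\varphi(z)$) and contain no mark inside; the preceding mark of $u$ exists and has type $d_L$. So both are suffixes of $\theta(d_L)^+\theta(a')^-$, and having equal length they coincide. Cancelling $\lambda(z)$, we get $\varphi(\bar w_r)=\varphi(v_{T-r+1})\varphi(\bar w_{r-1})=\varphi(v_{T-r+1}\cdots v_T)$.

For $r=T$: $y\bar w_Tz$ is a factor of $s$ with $\bar w_T$ unmarked, so $\rho(y)\varphi(\bar w_T)\lambda(z)$ is the word between two consecutive marks of types $a=d_L$ and $a'$, which is $\theta(a)^+\theta(a')^-$. Since $\varphi(\bar w_T)=\varphi(w_i')$, (7) follows.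

**Step 7: assemble.** Let $\psi(s')=\psi(s)=a_1\cdots a_e$, using (4). By (5) inside marked letters and (7) between them,
$$\varphi(s')=\varphi(w_0')\lambda(z_1')\cdot\theta(a_1)^+\theta(a_2)^-\cdot\theta(a_2)^+\theta(a_3)^-\cdots\theta(a_{e-1})^+\theta(a_e)^-\cdot\rho(z'_{h'})\varphi(w'_{h'}).$$
The word $\varphi(s)$ is a factor of $u$, so it is the same expression with $w_0,z_1,z_h,w_h$ in place of $w_0',z_1',z'_{h'},w'_{h'}$. By (6) the two coincide. $\square$

## 10. No basis in boundedly many letters for $n\ge3$

**Semigroups.** Suppose that $UT_n(K)$, $n\ge3$, has a basis $\Sigma$ of identities in at most $M$ letters, where we may take $M\ge1$. Choose a prime $m>2n$ with $m-1>2^{n-1}(M+1)$. By Proposition 2, $u_m\approx v_m$ holds, so there is a chain $u_m=p_0,p_1,\dots,p_l=v_m$ of steps $f\varphi(s)g\to f\varphi(s')g$ with $s\approx s'$ or $s'\approx s$ in $\Sigma$. In the first step $\varphi(s)$ is a factor of $u_m$, so $\varphi(s')=\varphi(s)$ by Proposition 5 and $p_1=u_m$. Continuing, $p_0=p_1=\dots=p_l$, which contradicts $u_m\ne v_m$.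

**Involution semigroups.** Call a word over symbols *plain* if it contains no symbols of the form $z^D$. The words $u_m,v_m$ are plain. We have to exclude that a derivation reaches $v_m$ through words that are not plain.

**Lemma 6.** Let $n\ge2$, let $s\approx s'$ hold in $\langle UT_n(K),\cdot,{}^D\rangle$ and let $s$ be plain. Then $s'$ is plain.

*Proof.* Suppose $z^D$ occurs in $s'$. Give $z$ the value $E_{11}$ and all other letters the value $1$. The value of $s$ is $E_{11}$ if $z$ occurs in $s$, and $1$ otherwise. Since $E_{11}^D=E_{nn}$ and $1^D=1$, the value of $s'$ is a product of matrices $E_{11}$, $E_{nn}$ and $1$ with $E_{nn}$ involved, so it is $E_{nn}$ or $0$. As $n\ge2$, neither equals $E_{11}$ or $1$: a contradiction. $\square$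

Let $\Sigma$ be a basis of the involution semigroup $UT_n(K)$, $n\ge3$, in at most $M$ letters, and choose $m$ as before. The identity $u_m\approx v_m$ holds and has a derivation with identities from $\Sigma\cup\Sigma^D$, read in either direction; these also are in at most $M$ letters. Consider a step from $u_m=f\varphi(s)g$ to $f\varphi(s')g$. No letter $z$ occurs in $s$ both as $z$ and as $z^D$, since $\varphi(z)$ and $\varphi(z)^D$ are not both plain. For those $z$ that occur in $s$ as $z^D$, replace $z$ by $z^D$ throughout $s$ and $s'$ (so that $z^D$ becomes $z$), and replace $\varphi(z)$ by $\varphi(z)^D$. The identity still holds in $UT_n(K)$ and the step is the same. Now $s$ is plain, so $s'$ is plain by Lemma 6. Hence $s\approx s'$ is an identity of the *semigroup* $UT_n(K)$ in at most $M$ letters, $c(s')=c(s)$, and $\varphi$ maps the letters involved to plain words. Proposition 5 gives $f\varphi(s')g=u_m$. So the derivation never leaves $u_m$, a contradiction. This proves (B). $\square$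

## 11. $UT_2$ with skew transposition

As a semigroup, $UT_2(K)$ is finitely based. With ${}^D$ there are further identities. Here is the smallest one of a series. Let $x_i$ have diagonal $(p_i,q_i)$ and $(1,2)$ entry $b_i$. In the word $x_1x_2x_1^Dx_2^D$ the four positions contribute to the $(1,2)$ entry
$$b_1\,q_2p_1p_2,\qquad p_1b_2\,p_1p_2=p_1p_2b_2,\qquad p_1p_2\,b_1\,p_2=p_1p_2b_1,\qquad p_1p_2q_1\,b_2 .$$
The sum is $p_1p_2\bigl(b_1(1+q_2)+b_2(1+q_1)\bigr)$, which is symmetric in the indices $1,2$; both diagonal entries are $p_1p_2q_1q_2$. So $x_1x_2x_1^Dx_2^D\approx x_2x_1x_2^Dx_1^D$. The right side is the ${}^D$-image of the left side, and this explains the identity without computation, as we see now.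

For $m\ge2$ let
$$w_m=x_1\cdot x_2x_1^D\cdot x_3x_2^D\cdots x_mx_{m-1}^D\cdot x_m^D .$$

**The identity $w_m\approx w_m^D$ holds.** Each $x_i$ and each $x_i^D$ occurs in $w_m$ exactly once, so both diagonal entries of any value of $w_m$ equal $\prod_i p_iq_i$. A $2\times2$ upper triangular matrix with equal diagonal entries is fixed by ${}^D$. Moreover $w_m\ne w_m^D$, as their first symbols are $x_1$ and $x_m$.

**Necessary conditions.** For a word $w$ over symbols and disjoint sets $P,R$ of letters, give all $z\in P$ the diagonal $(1,0)$, all $z\in R$ the diagonal $(0,1)$, all other letters $(1,1)$, and let the $(1,2)$ entries $b_z\in\mathbb Z$ be arbitrary. Both $y$ and $y^D$ have $(1,2)$ entry $b_y$. So the $(1,2)$ entry of the value of $w$ is $\sum_yn_w(P,R;y)\,b_y$, where $n_w(P,R;y)$ is the number of positions $i$ carrying $y$ or $y^D$ such that all symbols strictly before $i$ have $(1,1)$ entry $1$ and all symbols strictly after $i$ have $(2,2)$ entry $1$. Explicitly: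

* for $z\in P$, no $z^D$ is before $i$ and no $z$ is after $i$;
* for $z\in R$, no $z$ is before $i$ and no $z^D$ is after $i$.

Hence, if $s\approx s'$ holds,
$$n_s(P,R;y)=n_{s'}(P,R;y)\quad\text{for all }P,R,y. \tag{8}$$
Compare also $(1,1)$ entries with one letter $z$ of diagonal $(1,0)$, respectively $(0,1)$, and all others $(1,1)$. The entry is $0$ exactly if $z^D$, respectively $z$, occurs. So
$$z^D\ (\text{resp. } z)\ \text{occurs in } s \text{ if and only if it occurs in } s'. \tag{9}$$

**Adjacent swaps fail here too.** One might hope to get from $w_m$ to $w_m^D$ by swapping neighbors, as in Section 4. Adjacent symbols of $w_m$ belong to different letters $z,y$, say. The positions allowed by $z\in P$ in $w_m$ are those from $z$ to $z^D$, both included. Swapping the two neighbors moves a $y$-symbol across one end of this interval, so $n(\{z\},\varnothing;y)$ changes by $1$, and by (8) the swap is not an identity. The following proposition says much more.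

**Proposition 7.** Let $m\ge2$, let $s\approx s'$ be an identity of $\langle UT_2(K),\cdot,{}^D\rangle$ in fewer than $m$ letters and let $\varphi$ (commuting with ${}^D$) be such that $\varphi(s)$ is a factor of $w_m$. Then $\varphi(s')=\varphi(s)$.

*Proof.* **Step 1: letters occurring in $s$ together with their ${}^D$-images have single symbols as values.** The $2m$ symbols in $w_m$ are distinct, so each symbol $z$ or $z^D$ occurs at most once in $s$. The 2-letter factors of $w_m$ are
$$x_1x_2,\qquad x_{j+1}x_j^D\ (1\le j\le m-1),\qquad x_j^Dx_{j+2}\ (1\le j\le m-2),\qquad x_{m-1}^Dx_m^D.$$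
Their images under ${}^D$ are
$$x_2^Dx_1^D,\qquad x_jx_{j+1}^D,\qquad x_{j+2}^Dx_j,\qquad x_mx_{m-1}.$$
None of these is a factor of $w_m$: the only factor of two ${}^D$-symbols is $x_{m-1}^Dx_m^D$ and the only factor of two plain symbols is $x_1x_2$, both with increasing indices; a plain symbol followed by a ${}^D$-symbol has its index decreasing; a ${}^D$-symbol followed by a plain one has its index increasing. So if both $z$ and $z^D$ occur in $s$, then $\varphi(z)$ has no 2-letter factor: it is a single symbol. Call such $z$ a *pair letter*. Interchanging $z$ and $z^D$ throughout $s,s'$ (and replacing $\varphi(z)$ by $\varphi(z)^D$) if necessary, we have $\varphi(z)=x_j$ for some $j$; put $z=z_j$. Different pair letters have different $j$. Since $x_j$ precedes $x_j^D$ in $w_m$, $z_j$ precedes $z_j^D$ in $s$. All other letters of $s$ are *pure*: they occur once, and by a similar interchange we may assume that they occur as $t$, not as $t^D$.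

**Step 2: $s'$ is a rearrangement of $s$ in which pairs keep their order.** By (9), $s$ and $s'$ contain the same symbols. By (8) with $P=R=\varnothing$, $s'$ contains one symbol for each pure letter and two for each pair letter. Hence every symbol occurs exactly once in $s'$. For a pair letter $z$ we have $n_s(\{z\},\varnothing;z)=2$: at $z$ and at $z^D$ there is no $z^D$ strictly before and no $z$ strictly after. If $z^D$ preceded $z$ in $s'$, both positions would be forbidden and the number for $s'$ would be $0$. So $z$ precedes $z^D$ in $s'$.

Consequently, in both words: for a pair letter $z$ the positions allowed by $z\in P$ form the interval $[z,z^D]$, ends included; for a pure $t$ the positions allowed by $t\in R$ are those up to and including that of $t$.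

**Step 3: located symbols.** For a symbol $\sigma$ of $s$ and a letter $y$ let $\ell(\sigma;y)$ be the number of occurrences of $y,y^D$ strictly before $\sigma$. Call $\sigma$ *located* if for every $y$ this number is the same in $s$ and in $s'$. If all symbols are located, then each symbol has the same position in $s$ and in $s'$ (sum over $y$), so $s=s'$. It remains to locate all symbols. By (8), the numbers $n(P,R;y)$ have the same value in both words; $\delta$ denotes Kronecker's delta. By a $y$-symbol we mean $y$ or $y^D$.

(a) *Every pure $t$ is located.* The $y$-symbols up to and including the position of $t$ number $n(\varnothing,\{t\};y)$, so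
$$\ell(t;y)=n(\varnothing,\{t\};y)-\delta_{y,t}.$$

(b) *If $z$ is a pair letter and a pure $t$ lies between $z$ and $z^D$ in $s$, then $z$ and $z^D$ are located.* In $s$ exactly one of $z,z^D$ is before $t$, so $\ell(t;z)=1$. By (a) the same holds in $s'$, and since $z$ precedes $z^D$ in $s'$, it is $z$. So the order is $z,t,z^D$ in both words. Hence in both words the positions allowed by $z\in P$ and $t\in R$ together form $[z,t]$, the number of $y$-symbols there is $n(\{z\},\{t\};y)$, and
$$\ell(z;y)=n(\varnothing,\{t\};y)-n(\{z\},\{t\};y),\qquad\ell(z^D;y)=\ell(z;y)+n(\{z\},\varnothing;y)-\delta_{y,z}.$$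

(c) *Let $z=z_j$ and $y=z_{j+1}$ both be pair letters. If $z,z^D$ are located, so are $y,y^D$, and conversely.* In $w_m$ the order is $x_j,x_{j+1},x_j^D,x_{j+1}^D$, so in $s$ it is $z,y,z^D,y^D$. The order in $s'$ is the same:

* If $z,z^D$ are located, then in $s'$, as in $s$, none of $y,y^D$ is before $z$ and exactly one of them is before $z^D$; it is $y$, as $y$ precedes $y^D$.
* If $y,y^D$ are located, then in $s'$, as in $s$, exactly one of $z,z^D$ is before $y$ (it is $z$, as $z$ precedes $z^D$), and both are before $y^D$.

So in both words $[z,z^D]\cap[y,y^D]=[y,z^D]$, and the number of $v$-symbols in $[y,z^D]$ is $n(\{z,y\},\varnothing;v)$. Counting $v$-symbols before $z^D$ and before $y^D$ gives, in both words,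
$$\ell(z^D;v)=\ell(y;v)+n(\{z,y\},\varnothing;v)-\delta_{v,z},$$
$$\ell(z^D;v)=\ell(z;v)+n(\{z\},\varnothing;v)-\delta_{v,z},\qquad\ell(y^D;v)=\ell(y;v)+n(\{y\},\varnothing;v)-\delta_{v,y}.$$
The first equation links $z^D$ with $y$, the second $z$ with $z^D$, the third $y$ with $y^D$. So if $z,z^D$ are located, then $y$ and hence $y^D$ are located, and conversely.

**Step 4: somewhere there is a pure letter to start from.** This is the only place where "fewer than $m$ letters" is used. Let $J$ be the set of $j$ for which $z_j$ exists. Then $|J|$ is at most the number of letters of $s$, so $J\ne\{1,\dots,m\}$. If $J=\varnothing$, all symbols are located by (a).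

Let $j\in J$. In $w_m$ the symbols strictly between $x_j$ and $x_j^D$ are $x_{j-1}^D$ (if $j>1$) and $x_{j+1}$ (if $j<m$). If no pure symbol lies between $z_j$ and $z_j^D$ in $s$, then these symbols of $w_m$ are values of pair symbols, that is, of $z_{j-1}^D$ and $z_{j+1}$. So then those of $j-1,j+1$ that lie in $\{1,\dots,m\}$ belong to $J$.

Take a maximal interval of consecutive integers in $J$. As $J\neq\{1,\dots,m\}$, one of its ends $j$ has a neighbor in $\{1,\dots,m\}\setminus J$. So a pure symbol lies between $z_j$ and $z_j^D$, and $z_j,z_j^D$ are located by (b). By (c), applied repeatedly, $z_i,z_i^D$ are located for all $i$ in the interval. With (a), all symbols are located, and $s'=s$. Undoing the interchanges of Step 1 does not affect the equality $\varphi(s')=\varphi(s)$. $\square$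

**Proof of (C).** Suppose $\langle UT_2(K),\cdot,{}^D\rangle$ has a basis $\Sigma$ in at most $M$ letters, and choose $m\ge2$ with $m>M$. Then $w_m\approx w_m^D$ has a derivation by steps $f\varphi(s)g\to f\varphi(s')g$ with identities from $\Sigma\cup\Sigma^D$, read in either direction. They all hold in $UT_2(K)$ and involve fewer than $m$ letters. By Proposition 7 no step changes $w_m$, which contradicts $w_m\ne w_m^D$. This completes the proof of Theorem 1. $\square$

## 12. Larger varieties and the full triangular $2\times2$ matrices

A *variety* is a class of (involution) semigroups defined by identities; its identities are those that hold in all its members. The arguments above used the semigroups only in part, and this gives stronger versions.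

**Theorem 2.**

1. Let $n\ge3$ and let $V$ be a variety of semigroups [of involution semigroups] that contains $UT_n(\mathbb Z)$ [with ${}^D$] and satisfies $u_m\approx v_m$ for infinitely many primes $m$. Then $V$ has no basis in boundedly many letters.
2. The hypothesis of 1 is satisfied by every semigroup variety generated by $UT_n(\mathbb Z)$ together with any set of semigroups each of which is either $UT_n(K')$ for a commutative ring $K'$ with $1$ (of any characteristic) or a nilpotent group of class $\le n-1$.
3. If $K$ is a commutative ring (with $1$) of characteristic $0$, $T_2(K)$ is the involution semigroup under ${}^D$ of all upper triangular $2\times2$ matrices over $K$, and $S$ is an involution subsemigroup with $UT_2(\mathbb Z)\subseteq S\subseteq T_2(K)$, then $S$ has no basis in boundedly many letters. In particular $\langle T_2(\mathbb R),\cdot,{}^D\rangle$ is nonfinitely based.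

*Proof of 1.* Every identity of $V$ holds in $UT_n(\mathbb Z)$. Lemmas 3, 4, 6 and Proposition 5 use only that the identity in question holds in $UT_n(\mathbb Z)$, so they apply to all identities of $V$. The argument of Section 10 uses, besides, only that $u_m\approx v_m$ holds in $V$ for some prime $m>2n$ with $m-1>2^{n-1}(M+1)$. Such $m$ exist by hypothesis, whatever $M$ is.

*Proof of 2.* It is enough to show that $u_m\approx v_m$ holds in each generator, for every prime $m>2n$. For $UT_n(\mathbb Z)$ this is Proposition 2. By the proof of Lemma 1, for each choice of $0/1$ diagonals the entries of the values of $u_m$ and $v_m$ then coincide as integer polynomials in the remaining entries. So the values coincide in $UT_n(K')$ for every commutative ring $K'$ with $1$.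

Let $G$ be a nilpotent group of class $\le n-1$, with lower central series $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$; so $\gamma_n(G)=1$. Fix values in $G$ and put $g_c=\hat c\hat\Delta$ for $c\in\Gamma$. Then $g_{b_1}\equiv g_{b_2}$ modulo $\gamma_2(G)$, since $Y_{n+1}$ and $Y_{n+2}$ are rearrangements of each other. We show by induction on $i$ that $q_i(g)=q_i'(g)\zeta$ with $\zeta\in\gamma_{i+1}(G)$; the case $i=1$ was just done. If this holds for $i$, then
$$q_{i+1}(g)=q_i'(g)\,\zeta\,g_{t_i}\,q_i'(g),\qquad q_{i+1}'(g)=q_i'(g)\,g_{t_i}\,q_i'(g)\,\zeta$$
agree modulo $\gamma_{i+2}(G)$, as $\zeta$ is central modulo $\gamma_{i+2}(G)$. For $i=n-1$ we get $q_{n-1}(g)=q_{n-1}'(g)$, because $\gamma_n(G)=1$. Therefore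
$$\hat u_m=\hat\Delta\hat c_1\hat\Delta\cdots\hat c_N\hat\Delta=\hat\Delta\,q_{n-1}(g)=\hat\Delta\,q_{n-1}'(g)=\hat v_m .$$

*Proof of 3.* The proof in Section 11 that $w_m\approx w_m^D$ holds is valid in all of $T_2(K)$: both diagonal entries of a value of $w_m$ are $\prod_ip_iq_i$, whatever $p_i,q_i\in K$ are. So this identity holds in $S$. Proposition 7 uses only that $s\approx s'$ holds in $UT_2(\mathbb Z)\subseteq S$. The proof of (C) then applies to $S$ word for word. $\square$
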